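# Small Polish groups from a small Polish field

## Sequences over a finite field, moved by triangular maps

Let $p$ be a prime and let $V=\mathbb F_p^{\omega}$ be the group of sequences $x=(x_0,x_1,x_2,\dots)$ over $\mathbb F_p$, with the product topology. For $m\ge 0$ put
$$V_m=\{x\in V: x_0=\dots=x_{m-1}=0\}.$$
The subgroups $V_m$ form a base of neighborhoods of $0$. Let $\Gamma$ be the group of all $\mathbb F_p$-linear bijections $g:V\to V$ with $g(V_m)=V_m$ for every $m$; in matrix terms, these are the infinite lower triangular matrices with nonzero diagonal entries. An element $g\in\Gamma$ is the same thing as a compatible sequence of automorphisms of the finite groups $V/V_m$, each respecting the images of the $V_j$. So $\Gamma$ is a closed subgroup of $\prod_m\operatorname{Sym}(V/V_m)$, hence a compact Polish group, and it acts continuously on $V$.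

What are the orbits? Let $e_0,e_1,\dots$ be the unit vectors. If $x_0\ne 0$, the map
$$g(y)=y_0\,x+(0,y_1,y_2,\dots)$$
is in $\Gamma$ (its diagonal is $x_0,1,1,\dots$) and sends $e_0$ to $x$. So $\Gamma e_0=V\setminus V_1$, and in the same way the other orbits are $V_m\setminus V_{m+1}$ for $m\ge1$, and $\{0\}$. There are countably many orbits, although $V$ is uncountable.

Now fix $e_0$. The stabilizer $\Gamma_{e_0}$ still moves $e_1$ onto every vector of $V_1\setminus V_2$, which is an open set. It does not move $e_0$ at all, and $\{e_0\}$ is a very small part of the open set $\Gamma e_0$. It looks as if an orbit over a finite set is "large" exactly when the vector is linearly independent from that set. Let us prove this, because the argument is a blueprint for everything below.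

Call $m$ *good* for a tuple $a\in V^r$ if $\operatorname{span}(a)\cap V_m=0$. Since $\operatorname{span}(a)$ is finite and $\bigcap_m V_m=0$, every tuple has a good $m$.

**Fact 0.** If $m$ is good for $a,a'\in V^r$ and $a_i\equiv a_i' \pmod {V_m}$ for all $i$, then $ga=a'$ for some $g\in\Gamma$ that induces the identity on $V/V_m$.

*Proof.* If $\sum\lambda_ia_i=0$, then $\sum\lambda_i a_i'\in V_m\cap\operatorname{span}(a')=0$. So $a_i\mapsto a_i'-a_i$ extends to a linear map $\operatorname{span}(a)\to V_m$. Since $\operatorname{span}(a)$ embeds in $V/V_m$, this extends to a linear map $\Delta:V/V_m\to V_m$. Put $g(x)=x+\Delta(x+V_m)$. Its inverse is $x\mapsto x-\Delta(x+V_m)$. Both maps preserve each $V_j$: for $j\ge m$ they are the identity on $V_j$, and for $j<m$ they change $x\in V_j$ by an element of $V_m\subseteq V_j$. Clearly $ga=a'$. $\square$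

There are two consequences. First, $\Gamma$ has countably many orbits on each $V^r$, because the orbit of $a$ is determined by a good $m$ together with $a$ modulo $V_m$, and there are countably many such data. Second, let $A$ be finite, enumerated as $c$, and let $a\notin\operatorname{span}(A)$. Let $m$ be good for $(c,a)$ and let $a'\in a+V_m$. If $\sum\lambda_ic_i+\mu a'\in V_m$, then $\sum\lambda_ic_i+\mu a\in V_m$, so this vector is $0$; by independence $\mu=0$, and then $\sum\lambda_ic_i=0$. So $m$ is good for $(c,a')$, and Fact 0 applied to $(c,a)$ and $(c,a')$ gives
$$a+V_m\subseteq \Gamma_A\,a .\tag{1}$$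
By (1), applied to every point of the orbit, $\Gamma_Aa$ is open in $V$ whenever $a\notin\operatorname{span}(A)$.

The group $V$ is abelian. We shall ask whether groups that behave like this pair have to be close to abelian.

## Polish structures, nm-independence and rank

Recall that a subset of a topological space is *meager* if it is a countable union of nowhere dense sets. By the Baire category theorem a nonempty open subset of a Polish space is non-meager. Closed subgroups of Polish groups are Polish, and $\operatorname{Sym}(S)$ is Polish for a countable set $S$, with the topology of pointwise convergence on the discrete set $S$.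

**Definition (Polish structure, small).** A *Polish structure* is a pair $(X,G)$ where $G$ is a Polish group acting faithfully on a set $X$ so that the stabilizers of all singletons are closed subgroups of $G$. It is *small* if for every $n\in\omega$ there are only countably many orbits of $G$ on $X^n$.

For a finite $A\subseteq X$ let $G_A$ be the pointwise stabilizer of $A$. For a finite tuple $a$ let $o(a/A)=G_Aa$, with the quotient topology carried over by the bijection $o(a/A)\cong G_A/G_{Aa}$.

**Definition (nm-independence).** For finite $A\subseteq B\subseteq X$, the tuple $a$ is *nm-independent from $B$ over $A$* if $o(a/B)$ is non-meager in $o(a/A)$. Otherwise $a$ is *nm-dependent on $B$ over $A$*.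

**Definition ($\mathcal NM$-rank, nm-stable).** Always $\mathcal NM(a/A)\ge 0$. We have $\mathcal NM(a/A)\ge\alpha+1$ iff there is a finite $B\supseteq A$ such that $a$ is nm-dependent on $B$ over $A$ and $\mathcal NM(a/B)\ge\alpha$. At a limit $\delta$, $\mathcal NM(a/A)\ge\delta$ iff $\mathcal NM(a/A)\ge\alpha$ for all $\alpha<\delta$. The structure is *nm-stable* if $\mathcal NM(a/A)$ is an ordinal for every finite tuple $a$ and finite $A$.

The relation "$\ge$" is monotone: if $\mathcal NM(a/A)\ge\alpha$ and $\beta<\alpha$, then $\mathcal NM(a/A)\ge\beta$. One proves this by induction on $\alpha$, for all $a,A$ at once. The limit case is the definition. For the step, let $B$ witness $\mathcal NM(a/A)\ge\alpha+1$; it suffices to get $\mathcal NM(a/A)\ge\alpha$. For $\alpha=0$ this is trivial. For every $\gamma<\alpha$ we have $\mathcal NM(a/B)\ge\gamma$ by induction, so the same $B$ shows $\mathcal NM(a/A)\ge\gamma+1$. If $\alpha=\gamma+1$ we are done; if $\alpha$ is a limit, then $\gamma+1<\alpha$, so induction gives $\mathcal NM(a/A)\ge\gamma$ for every $\gamma<\alpha$, which is the claim. So $\mathcal NM(a/A)=d$ means that "$\ge d$" holds and "$\ge d+1$"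 fails.

In the example, $(V,\Gamma)$ is a small Polish structure. Since $\Gamma_A$ is compact, the quotient topology on $o(a/A)$ is the subspace topology from $V$. Let $a\in V$. If $a\in\operatorname{span}(A)$, every $o(a/B)$ with $B\supseteq A$ is $\{a\}$, so $a$ is never nm-dependent and $\mathcal NM(a/A)=0$. If $a\notin\operatorname{span}(A)$, then $o(a/A)$ is open in $V$. For $B\supseteq A$ with $a\notin\operatorname{span}(B)$ the orbit $o(a/B)$ is open too, so $a$ is nm-independent from $B$ over $A$. If $a\in\operatorname{span}(B)$, then $o(a/B)=\{a\}$ is nowhere dense in an open subset of $V$. Hence $\mathcal NM(a/A)=1$.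

**Definition (Polish $G$-group).** A *Polish $G$-group* is a pair $(H,G)$ where $H$ is a Polish group and $G$ is a Polish group acting faithfully and continuously on $H$ by topological group automorphisms; this is a Polish structure. It is a *compact $G$-group* if $H$ is compact. Its $\mathcal NM$-rank is the supremum of $\mathcal NM(h/\emptyset)$ over $h\in H$.

Thus $(V,\Gamma)$ is a small, nm-stable compact $\Gamma$-group of rank $1$: for a finite tuple the rank is finite because, by Fact 0 used as in (1), a tuple that is linearly independent over $A$ has an open orbit over $A$ in the corresponding power of $V$, so the argument just given bounds the rank by the dimension of $\operatorname{span}(A,a)/\operatorname{span}(A)$. (In detail: if that dimension is the same over $B$ as over $A$, choose a subtuple $e$ of $a$ that is a basis over both. The map $x\mapsto x_e$ is a homeomorphism of $o(a/A)$ onto $o(e/A)$, as the other coordinates are fixed linear combinations of $x_e$ and $A$; it takes $o(a/B)$ to the open set $o(e/B)$. So nm-dependence lowers the dimension.)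

A group is *abelian-by-countable* if it has a normal abelian subgroup of countable index; nilpotent- and solvable-by-countable are defined in the same way. Two facts are known for compact groups: every small, nm-stable compact $G$-group is solvable-by-finite, and every small compact $G$-group of finite $\mathcal NM$-rank is nilpotent-by-finite. Question 4.33 of *Some Model Theory of Polish Structures* asks: **is every small, nm-stable Polish $G$-group abelian-by-countable?** The answer is no.

**Theorem A.** There are a countable algebraically closed field $k$, a non-discrete Polish topological field $K\supseteq k$, algebraically closed, and a Polish group $G$ acting faithfully and continuously on $K$ by field automorphisms over $k$, such that: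

1. $G$ has countably many orbits on $K^r$ for every $r$.
2. For finite $A\subseteq B\subseteq K$ and a finite tuple $a$: $a$ is nm-independent from $B$ over $A$ iff $\operatorname{trdeg}(a/A)=\operatorname{trdeg}(a/B)$. Moreover $\mathcal NM(a/A)=\operatorname{trdeg}(a/A)$. Here $\operatorname{trdeg}(a/A):=\operatorname{trdeg}(k(A,a)/k(A))$.

**Theorem B.** With $K,G$ as constructed for Theorem A, the Heisenberg group $H=UT_3(K)$ is a small, nm-stable Polish $G$-group, of $\mathcal NM$-rank $3$, which is not abelian-by-countable.

**Theorem C.** With the same $K,G,k$, let $\mathbb G$ be a linear algebraic group over $k$ with $\dim\mathbb G\ge1$. Then $(\mathbb G(K),G)$ is a small, nm-stable Polish $G$-group of $\mathcal NM$-rank $\dim\mathbb G$. It is abelian- (resp. nilpotent-, solvable-) by-countable iff $\mathbb G^\circ$ is abelian (resp. nilpotent, solvable). In particular: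

* $K\rtimes K^\times$ has $\mathcal NM$-rank $2$ and is not nilpotent-by-countable;
* $PGL_2(K)=PSL_2(K)$ has $\mathcal NM$-rank $3$, is abstractly simple, and is not solvable-by-countable.

So in the Polish setting even finite $\mathcal NM$-rank gives none of the conclusions quoted for compact $G$-groups. No claim is made about $\mathcal NM$-rank $1$.

## Why a valued field cannot serve

To leave the abelian world, one may replace the vector space by a field $K$ and take unitriangular matrices over it. The sensible first choice is a familiar complete field, such as $\mathbb Q_p$, $\mathbb F_p((t))$ or $k((t))$ with $k$ countable, together with some Polish group of automorphisms. Already smallness fails, for a reason that tells us what the right topology must look like.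

**Proposition 1.** Let a Polish group $G$ act continuously by field automorphisms on a Polish field $K$, with countably many orbits on each $K^r$. Then for every $t\in K$ the field $\operatorname{Fix}(G_t)$ of points fixed by $G_t$ is discrete. In particular, no $t\ne0$ satisfies $t^i\to0$.

*Proof.* If $b,b'\in \operatorname{Fix}(G_t)$ and $(t,b),(t,b')$ lie in one orbit, then some $g\in G_t$ has $gb=b'$; but $gb=b$, so $b=b'$. Hence distinct points of $\operatorname{Fix}(G_t)$ give distinct orbits on $K^2$, and $\operatorname{Fix}(G_t)$ is countable. It is a closed subfield of $K$, so a Polish group under addition. A countable Polish space has an isolated point by the Baire theorem, so by homogeneity this group is discrete. It contains all powers of $t$, and these are nonzero if $t\ne0$, so they do not converge to $0$. $\square$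

Any field topology given by a nontrivial absolute value has a $t\neq 0$ with $t^i\to0$, so it is excluded. In $\mathbb F_p((t))$ one can see the failure directly: a continuous automorphism fixing $t$ fixes all of $\mathbb F_p((t))$, so the pairs $(t,y)$ lie in uncountably many orbits.

What we need is a non-discrete field in which every nonzero element is, from some scale on, a unit with no small powers. Each scale should therefore be a field: the quotient $V/V_m$ of the example should become a countable *field* $K_m$. And we need room for automorphisms in the spirit of Fact 0, where algebraic independence replaces linear independence.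

## A tower of fields with residue maps

The purpose of this section is to build the objects that play the role of $V/V_m$ and of the maps $V/V_{m+1}\to V/V_m$.

Recall that a *valuation ring* of a field $E$ is a subring $W$ such that for every $x\in E^\times$ at least one of $x,x^{-1}$ is in $W$. It is local and integrally closed in $E$. A valuation ring $W$ of $E$ with maximal ideal $M$ *lies over* a valuation ring $D$ of a subfield $E_0$ if $W\cap E_0=D$; then $M\cap E_0$ is the maximal ideal of $D$. Every valuation ring of $E_0$ has a valuation ring of $E$ lying over it.

Fix a countable algebraically closed field $k$, of any characteristic. Put $K_0=k$, and let $K_{n+1}$ be an algebraic closure of $K_n(t_{n+1})$, with $t_{n+1}$ transcendental over $K_n$. Each $K_n$ is countable and algebraically closed, and $\operatorname{trdeg}(K_n/k)=n$.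

Let $W_{n+1}$ be a valuation ring of $K_{n+1}$ lying over $D=K_n[t_{n+1}]_{(t_{n+1})}$, with maximal ideal $M_{n+1}$. Its residue field is algebraic over the image of $K_n$. Indeed, an element $w\in W_{n+1}$ satisfies a nonzero polynomial equation over $D$; dividing by a power of $t_{n+1}$ we may take some coefficient to be a unit of $D$, and then reduction modulo $M_{n+1}$ gives a nonzero polynomial over $K_n$ killing the residue of $w$. As $K_n$ is algebraically closed, the residue field equals the image of $K_n$, so
$$W_{n+1}=K_n\oplus M_{n+1}.$$
Let $\pi_{n+1}:W_{n+1}\to K_n$ be the projection. It is a ring homomorphism with kernel $M_{n+1}\ni t_{n+1}$, and it is the identity on $K_n$.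

For example, with characteristic different from $2$, the two square roots of $1+t_1$ in $K_1$ are integral over $D$, so lie in $W_1$, and $\pi_1$ sends them to $1$ and $-1$. A square root of $t_1$ lies in $M_1$, so $\pi_1$ sends it to $0$. The element $t_1^{-1}$ is not in $W_1$.

**Definition (the field $K$).** For $n\ge0$ let $O_n$ be the ring, with componentwise operations, of sequences $x=(x_m)_{m\ge n}$ with $x_m\in K_m$ and, for $m\ge n$,
$$x_{m+1}\in W_{m+1},\qquad \pi_{m+1}(x_{m+1})=x_m .$$
Truncation $O_n\to O_{n+1}$ is injective, since $x_n=\pi_{n+1}(x_{n+1})$. Regard $O_n\subseteq O_{n+1}$ and put $K=\bigcup_nO_n$, $N_n=\{x\in O_n:x_n=0\}$.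

The map $O_n\to K_n$, $x\mapsto x_n$, is a homomorphism with kernel $N_n$. It is onto: $y\in K_n$ is the image of the constant sequence $(y,y,\dots)$, which is in $O_n$ because $K_m\subseteq W_{m+1}$ and $\pi_{m+1}$ is the identity on $K_m$. The constant sequences embed each $K_n$, and $k$ in particular, in $K$, compatibly with $K_n\subseteq K_{n+1}$.

For example, $(0,\,t_1,\,t_1+t_2,\,t_1+t_2+t_3,\dots)$ is an element of $N_0$. It is not in any $K_n$, since consecutive entries always differ.

**Step 1: $K$ is a field and the $O_n$ are local rings.** Let $x\in O_n$ with $x_n\ne0$. Then $\pi_{n+1}(x_{n+1})=x_n\ne0$, so $x_{n+1}$ is a unit of $W_{n+1}$, and $\pi_{n+1}(x_{n+1}^{-1})=x_n^{-1}$. Repeating this, each $x_m$ with $m>n$ is a unit of $W_m$, and $(x_m^{-1})_{m\ge n}\in O_n$. So $O_n$ is local with maximal ideal $N_n$. A nonzero $x\in K$ has $x_m\ne0$ for some $m$ with $x\in O_m$, hence it is invertible in $O_m$. So $K$ is a field.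

**Step 2: the ideals $N_n$ shrink.** If $x\in N_{n+1}$, then $x_{n+1}=0\in W_{n+1}$, so $x$ extends to a sequence in $O_n$ with $x_n=\pi_{n+1}(0)=0$. Thus
$$N_{n+1}\subseteq N_n\subseteq O_n\subseteq O_{n+1},\qquad \bigcap_nN_n=0,\tag{2}$$
the last because $x\in\bigcap N_n$ has all $x_n=0$. If $a\in O_n$ and $m\ge n$, then $a\in O_m$, so $aN_m\subseteq N_m$. Finally $0\ne t_{n+1}\in N_n$, and $N_n\supseteq k\,t_{n+1}$, so every $N_n$ is infinite.

We see here how Proposition 1 is respected. The element $t_1$ lies in $N_0$, but at level $1$ its coordinate is $t_1\ne0$, so it is a unit of $O_1$; no power of $t_1$ lies in $N_1$.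

## The Polish topology, and algebraic closedness

Take $\{N_n\}$ as a base of neighborhoods of $0$. Since the $N_n$ are subgroups with (2), this gives a Hausdorff group topology on $(K,+)$.

**Step 1: it is a field topology.** Let $a,b\in K$ and $n$ be given; choose $m\ge n$ with $a,b\in O_m$. For $x,y\in N_m$,
$$(a+x)(b+y)-ab=ay+bx+xy\in N_m\subseteq N_n .$$
For inversion let $a\ne0$ and choose $n$ with $a\in O_n$, $a_n\ne0$. For $m\ge n$ also $a_m\neq0$. If $x\in N_m$, then $(a+x)_m=a_m\ne0$, so $a+x$ is a unit of $O_m$, and
$$(a+x)^{-1}-a^{-1}=-x\,a^{-1}(a+x)^{-1}\in N_m .$$

**Step 2: it is separable and metrizable.** The invariant function $d(x,y)=2^{-n}$, with $n$ largest such that $x-y\in N_n$ (and $d=2$ if $x-y\notin N_0$, $d(x,x)=0$), is a metric for the topology. For $n\ge m$ we have $N_n\subseteq N_m\subseteq O_n$, so the additive group $O_n/N_m$ is a quotient of $O_n/N_n\cong K_n$, hence countable. So $K/N_m$ is countable for each $m$, and the cosets of the $N_m$ form a countable base.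

**Step 3: it is complete.** Given a Cauchy sequence, drop finitely many terms and subtract a fixed one; then all terms $y^{(i)}$ lie in $N_0\subseteq O_0$. For each $m$ we have $y^{(i)}-y^{(j)}\in N_m$ for large $i,j$, so the coordinates $y^{(i)}_m$ are eventually constant, say equal to $y_m$. Then $y=(y_m)_{m\ge0}\in O_0$, since each defining condition involves two coordinates only. For large $i$ the element $y-y^{(i)}\in O_0\subseteq O_m$ has $m$-th coordinate $0$, so lies in $N_m$. Thus $y$ is the limit.

So $K$ is a Polish field. It is non-discrete because no $N_n$ is $0$; by the Baire theorem, $K$ and each of its nonempty open subsets are uncountable.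

**Step 4: $K$ is algebraically closed.** Let $f\in K[X]$ be monic of degree $\ge1$, with coefficients in $O_n$. For $m\ge n$ let $f_m\in K_m[X]$ be its image and let $T_m\subseteq K_m$ be the finite nonempty set of roots of $f_m$. For $m>n$, $f_m$ is monic with coefficients in the integrally closed ring $W_m$, so $T_m\subseteq W_m$; and $\pi_m(T_m)\subseteq T_{m-1}$, because $\pi_m$ carries $f_m$ to $f_{m-1}$. An inverse limit of finite nonempty sets is nonempty, and an element of $\varprojlim T_m$ is an $x\in O_n$ with $f_m(x_m)=0$ for all $m\ge n$, that is, a root of $f$.

## Automorphisms that respect the residue maps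

**Definition (the group $G$).** $G$ is the group of sequences $(\sigma_n)_{n\ge0}$ with $\sigma_n\in\operatorname{Aut}(K_n/k)$, $\sigma_{n+1}(W_{n+1})=W_{n+1}$ and
$$\pi_{n+1}\sigma_{n+1}=\sigma_n\pi_{n+1}\quad\text{on }W_{n+1}.\tag{3}$$

All these conditions, and their counterparts for inverses, are closed conditions on finitely many values at a time, so $G$ is a closed subgroup of $\prod_n\operatorname{Sym}(K_n)$, hence Polish. It acts on $K$ by
$$\sigma\,(x_m)_{m\ge n}=(\sigma_m(x_m))_{m\ge n};$$
by (3) the right side is again in $O_n$. The action is by field automorphisms over $k$ that preserve all $O_n$ and $N_n$.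

*Faithful.* If $\sigma$ fixes the constant sequence of $y\in K_n$, then $\sigma_n(y)=y$.

*Continuous.* Given $(\sigma,x)$ and $n$, choose $m\ge n$ with $x\in O_m$. If $\sigma'_m(x_m)=\sigma_m(x_m)$, an open condition on $\sigma'$, and $y\in N_m$, then
$$\sigma'(x+y)-\sigma(x)=(\sigma'(x)-\sigma(x))+\sigma'(y)\in N_m\subseteq N_n .$$
So stabilizers of points are closed, and $(K,G)$ is a Polish structure.

Let $G^{(n)}=\{\sigma\in G:\sigma_n=\mathrm{id}\}$. If $\sigma_n=\mathrm{id}$, then $\sigma_{n-1}\pi_n=\pi_n$ by (3), and $\pi_n$ is onto, so $\sigma_{n-1}=\mathrm{id}$; thus $\sigma_i=\mathrm{id}$ for all $i\le n$. A basic neighborhood of $1$ in $G$ restricts only finitely many coordinates. Hence every neighborhood of $1$ in $G$ contains $G^{(n)}$ for all large $n$.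

Note what (3) does *not* ask: the inclusion $K_n\subseteq K_{n+1}$ need not be respected. This freedom is essential. Suppose all $\sigma_m$ with $m\ge1$ mapped $K_1$ into itself. Then $\sigma(t_1)=(\sigma_m(t_1))_{m\geq 1}$ would have all entries in $K_1$, and since $\pi_{m+1}$ is the identity on $K_m\supseteq K_1$, the entries would all be equal. The orbit of $t_1$ would lie in the countable field $K_1$, and could not be open in $K$. The field $K_n$ is only one of many copies of the residue field inside $W_{n+1}$, and $G$ may move one copy to another.

## Lifting an automorphism one level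

We now prove the analog of extending $\Delta$ in Fact 0. We are given an automorphism at level $n$ and want to lift it to level $n+1$ with prescribed values on a finite tuple. Three things are needed: the values must be consistent with $\pi_{n+1}$, the tuple must lose no information under $\pi_{n+1}$, and we must keep $W_{n+1}$ invariant. For the last we use a textbook theorem (Engler–Prestel, *Valued Fields*, Section 3.2; Bourbaki, *Algèbre Commutative* VI §8).

**Conjugacy theorem.** Let $E/E_0$ be a normal algebraic extension, and let $W,W'$ be valuation rings of $E$ with $W\cap E_0=W'\cap E_0$. Then $\psi(W)=W'$ for some $\psi\in\operatorname{Aut}(E/E_0)$.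

**Lemma 2.** Let $\sigma\in\operatorname{Aut}(K_n/k)$, and let $a,a'\in W_{n+1}^r$ satisfy $\pi_{n+1}(a')=\sigma(\pi_{n+1}(a))$, with $\pi_{n+1}$ injective on $k[a]$ and on $k[a']$. Then there is $\tau\in\operatorname{Aut}(K_{n+1}/k)$ with $\tau(W_{n+1})=W_{n+1}$, $\pi_{n+1}\tau=\sigma\pi_{n+1}$ on $W_{n+1}$, and $\tau(a)=a'$.

For example, with $n=1$ and $\sigma=\mathrm{id}$, we may take $a=t_1$ and $a'=t_1+t_2$: some automorphism of $K_2$ that commutes with $\pi_2$ sends $t_1$ to $t_1+t_2$. The injectivity hypothesis cannot be dropped: $a=t_2$, $a'=0$ satisfy $\pi_2(a')=\pi_2(a)$, but no automorphism sends $t_2$ to $0$.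

*Proof.* Write $L=K_n$, $E=K_{n+1}$, and $W,M,\pi,t$ for $W_{n+1},M_{n+1},\pi_{n+1},t_{n+1}$.

**Step 1: find a copy of $L$ in $W$ that contains a given tuple.** We claim: if $b\in W^r$ and $\pi$ is injective on $k[b]$, there is an algebraically closed field $F$ with $k(b)\subseteq F\subseteq W$ such that $\pi|_F:F\to L$ is an isomorphism, $t$ is transcendental over $F$, and $E$ is algebraic over $F(t)$.

Nonzero elements of $k[b]$ lie outside $M$, so they are units of $W$. Hence $k(b)\subseteq W$, and $\pi$ maps $k(b)$ isomorphically onto $k(\pi(b))$. After reordering, let $b_1,\dots,b_d$ be a transcendence basis of $k(b)/k$. Then $\pi(b_1),\dots,\pi(b_d)$ are algebraically independent over $k$, and we extend them by $e_{d+1},\dots,e_n\in L$ to a transcendence basis of $L/k$. If $g$ is a polynomial over $k$ with $g(b_1,\dots,b_d,e_{d+1},\dots,e_n)\in M$, then applying $\pi$, which is the identity on $L$, we get $g(\pi(b_1),\dots,\pi(b_d),e_{d+1},\dots,e_n)=0$, so $g=0$. So $b_1,\dots,b_d,e_{d+1},\dots,e_n$ are algebraically independent, nonzero polynomials in them are units of $W$, and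
$$F_0:=k(b_1,\dots,b_d,e_{d+1},\dots,e_n)\subseteq W,\qquad F_0\cap M=0 .$$

The element $t$ is transcendental over $F_0$. Otherwise, after dividing by a power of $t$, there is a relation $c_0+c_1t+\dots+c_st^s=0$ with $c_i\in F_0$ and $c_0\ne0$; as $t\in M$ and $c_i\in W$, this gives $c_0\in M\cap F_0=0$, a contradiction. So $\operatorname{trdeg}(F_0(t)/k)=n+1=\operatorname{trdeg}(E/k)$, and $E$ is algebraic over $F_0(t)$.

Let $F$ be the algebraic closure of $F_0$ in $E$. It is algebraically closed and contains $k(b)$; $t$ is transcendental over it and $E$ is algebraic over $F(t)$. It lies in $W$, because its elements are integral over $F_0\subseteq W$ and $W$ is integrally closed. Since $F$ is a field contained in $W$, $F\cap M=0$, so $\pi|_F$ is injective. Its image $\pi(F)$ is algebraically closed, contains $k$ and contains a transcendence basis of $L/k$, so $\pi(F)=L$. This proves the claim.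

**Step 2: define an automorphism of $E$ sending one copy to the other.** Apply Step 1 to $a$ and to $a'$, obtaining $F$ and $F'$. Let $s=(\pi|_F)^{-1}:L\to F$ and $s'=(\pi|_{F'})^{-1}:L\to F'$. Put
$$\varphi_0=s'\sigma s^{-1}:F\to F' .$$
This is an isomorphism over $k$, and $\varphi_0(a)=s'(\sigma(\pi(a)))=s'(\pi(a'))=a'$, because $a'$ has its entries in $F'$. Extend $\varphi_0$ by $t\mapsto t$ to an isomorphism $F(t)\to F'(t)$. As $E$ is an algebraic closure of both fields, this extends to an automorphism $\varphi$ of $E$.

**Step 3: correct it so that $W$ is preserved.** We first compute $W\cap F(t)$. A polynomial in $F[t]$ with constant term $c\neq0$ is congruent modulo $M$ to $c$, which is a unit of $W$; so it is a unit of $W$, and $F[t]_{(t)}\subseteq W\cap F(t)$. Also $t$ is not a unit of $W$, so $W\cap F(t)\ne F(t)$. A discrete valuation ring is a maximal proper subring of its fraction field: a strictly larger ring contains some $ut^{-j}$ with $u$ a unit and $j\ge1$, hence $t^{-1}=t^{j-1}u^{-1}\cdot ut^{-j}$, hence everything. Therefore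
$$W\cap F(t)=F[t]_{(t)},\qquad\text{and likewise}\qquad W\cap F'(t)=F'[t]_{(t)} .$$
Since $\varphi$ carries $F[t]_{(t)}$ to $F'[t]_{(t)}$, we get $\varphi(W)\cap F'(t)=W\cap F'(t)$. The extension $E/F'(t)$ is normal and algebraic, so the conjugacy theorem gives $\psi\in\operatorname{Aut}(E/F'(t))$ with $\psi\varphi(W)=W$. Put $\tau=\psi\varphi$.

**Step 4: check the requirements.** We have $\tau(W)=W$ and so $\tau(M)=M$. As $\psi$ fixes $F'$, $\tau|_F=\varphi_0$; in particular $\tau$ is over $k$ and $\tau(a)=a'$. For $w\in W$ we have $w-s(\pi(w))\in M$, so $\tau(w)-\varphi_0(s(\pi(w)))\in M$, and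
$$\pi(\tau(w))=\pi(\varphi_0(s(\pi(w))))=\pi(s'(\sigma(\pi(w))))=\sigma(\pi(w)).\qquad\square$$

## Good levels and open orbits

With lifting at hand, we follow the opening example line by line. "Trivial intersection of the span with $V_m$" becomes "trivial intersection of the generated $k$-algebra with $N_n$".

**Definition (good).** Call $n$ *good* for a finite tuple $a\in K^r$ if $a\in O_n^r$ and $k[a]\cap N_n=0$.

By (2), if $n$ is good for $a$, so is every larger integer. For $a=t_3$ the levels $0,1,2$ are not good, since $t_3\in N_2\subseteq N_1\subseteq N_0$; level $3$ is good, since $g(t_3)\in N_3$ means $g(t_3)=0$ in $K_3$, so $g=0$.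

In the example good levels existed because the span was finite. Here $k[a]$ is infinite, and its place is taken by finite Krull dimension.

**Lemma 3.** Every finite tuple $a$ has a good $n$.

*Proof.* Choose $n_0$ with $a\in O_{n_0}^r$. For $n\ge n_0$, $N_n$ is a maximal ideal of $O_n\supseteq k[a]$, so $k[a]\cap N_n$ is a prime ideal of $k[a]$. These primes form a descending chain with intersection $0$. A finitely generated $k$-algebra has finite Krull dimension, so the chain stabilizes, and its final value is the intersection $0$. $\square$

**Lemma 4.** If $n$ is good for $a,a'\in K^r$ and $a_n=a'_n$ in $K_n^r$, then $\sigma(a)=a'$ for some $\sigma\in G^{(n)}$.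

*Proof.* For $j\ge n$ the map $k[a]\to k[a_j]$ has kernel $k[a]\cap N_j=0$, so it is an isomorphism. The isomorphism $k[a]\to k[a_j]$ is the composition of $k[a]\to k[a_{j+1}]$ with $\pi_{j+1}$, so $\pi_{j+1}:k[a_{j+1}]\to k[a_j]$ is injective. The same holds for $a'$. Put $\sigma_i=\mathrm{id}$ for $i\le n$. Suppose $j\ge n$ and $\sigma_j(a_j)=a_j'$, which for $j=n$ is the hypothesis. Then $\pi_{j+1}(a'_{j+1})=a'_j=\sigma_j(\pi_{j+1}(a_{j+1}))$, so Lemma 2 gives a lift $\sigma_{j+1}$ of $\sigma_j$ with $\sigma_{j+1}(a_{j+1})=a'_{j+1}$. Then $\sigma=(\sigma_i)\in G^{(n)}$ and $\sigma(a)=a'$. $\square$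

For instance, level $1$ is good for $t_1$ and for $x=(0,t_1,t_1+t_2,\dots)$, and both have first coordinate $t_1$. So some $\sigma\in G^{(1)}$ sends $t_1$ to $x$, which lies in no $K_n$.

The next lemma is the analog of (1), in a slightly stronger form that we need for Baire category.

**Lemma 5.** Let $A\subseteq K$ be finite, enumerated as a tuple $c$. Let $a\in K^r$ be algebraically independent over $k(A)$, and let $n$ be good for $(c,a)$. Then
$$a+N_n^r\subseteq(G_A\cap G^{(n)})\,a.\tag{4}$$
Consequently, for every nonempty open $U\subseteq G_A$, the set $Ua$ is open in $K^r$; in particular $G_Aa$ is open in $K^r$.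

*Proof.* Let $a'\in a+N_n^r$; then $a'\in O_n^r$ and $a'_n=a_n$. We check that $n$ is good for $(c,a')$. Suppose $g(c,a')\in N_n$ with $g$ a polynomial over $k$. Then $g(c_n,a_n)=g(c_n,a_n')=0$, so $g(c,a)\in N_n\cap k[c,a]=0$. By independence, $g(c,X)=0$ as a polynomial in $X$, so $g(c,a')=0$. Now Lemma 4, applied to $(c,a)$ and $(c,a')$, gives $\sigma\in G^{(n)}$ that fixes $c$ and sends $a$ to $a'$. This is (4).

For the second part let $g\in U$. Since $g$ fixes $k(A)$ pointwise, $ga$ is algebraically independent over $k(A)$. The set $Ug^{-1}$ is a neighborhood of $1$ in $G_A$, so for all large $n$ it contains $G_A\cap G^{(n)}$; also all large $n$ are good for $(c,ga)$. Applying (4) to $ga$,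
$$Ua=(Ug^{-1})(ga)\supseteq ga+N_n^r$$
for large $n$. As $g\in U$ was arbitrary, $Ua$ is open. $\square$

## nm-independence is algebraic independence

We prove Theorem A. That $K$ is a non-discrete, algebraically closed Polish field with a faithful continuous action of the Polish group $G$ over $k$ has been shown.

**Step 1: smallness.** By Lemma 3, assign to each $a\in K^r$ a pair $(n,a_n)$ with $n$ good for $a$. As the $K_n$ are countable, there are countably many such pairs. By Lemma 4, tuples with the same pair lie in the same orbit. This is part 1.

**Step 2: transfer to the group $G_A$.** Let $A\subseteq B$ be finite, $a$ a finite tuple, $d=\operatorname{trdeg}(a/A)$. Reorder $a$ so that $e=(a_1,\dots,a_d)$ is a transcendence basis of $k(A,a)/k(A)$. Let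
$$q:G_A\to G_A/G_{Aa}\cong o(a/A)$$
be the quotient map. It is continuous, open and onto, so preimages of nowhere dense sets are nowhere dense and preimages of meager sets are meager. Also $q^{-1}(o(a/B))=\{g\in G_A:ga\in G_Ba\}=G_BG_{Aa}$.

**Step 3: equal transcendence degree implies nm-independence.** Suppose $\operatorname{trdeg}(a/B)=d$. Since $a$ is algebraic over $k(A,e)$, the field $k(B,a)$ is algebraic over $k(B,e)$, so the $d$-tuple $e$ is algebraically independent over $k(B)$. By Lemma 5, $G_Be$ is open in $K^d$. Hence
$$U=\{g\in G_A:ge\in G_Be\}=G_BG_{Ae}$$
is open in $G_A$, and it contains $1$. So $U$ is non-meager in the Polish group $G_A$. We compare $U$ with $G_BG_{Aa}$. As $a$ is algebraic over $k(A,e)$, its orbit under $G_{Ae}$ is finite, since each entry moves among the roots of one polynomial. The stabilizer of $a$ in $G_{Ae}$ is $G_{Aa}$, since $e$ is part of $a$. So $G_{Ae}=\bigcup_{i\le s}G_{Aa}h_i$ for some finite $s$, and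
$$U=\bigcup_{i\le s}(G_BG_{Aa})h_i .$$
Some $(G_BG_{Aa})h_i$ is non-meager, and right translation by $h_i$ is a homeomorphism of $G_A$, so $G_BG_{Aa}=q^{-1}(o(a/B))$ is non-meager. By Step 2, $o(a/B)$ is non-meager in $o(a/A)$.

**Step 4: smaller transcendence degree implies nm-dependence.** Suppose $\operatorname{trdeg}(a/B)<d$. Then $e$ is algebraically dependent over $k(B)$: there is a nonzero $f\in k(B)[X_1,\dots,X_d]$ with $f(e)=0$. Let
$$C=\{g\in G_A:f(ge)=0\}.$$
It is closed in $G_A$, because the action and the field operations are continuous. It is right $G_{Aa}$-invariant, since $e$ is part of $a$. So $C=q^{-1}(D)$ with $D$ closed in $o(a/A)$. For $g\in G_B$ we have $f(ge)=g(f(e))=0$, as $g$ fixes the coefficients of $f$; hence $o(a/B)\subseteq D$.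

If $D$ had nonempty interior, $C$ would contain a nonempty open $U\subseteq G_A$. By Lemma 5, $Ue$ is then a nonempty open subset of $K^d$ on which $f$ vanishes. It contains a box $c+N_n^d$ with $N_n$ infinite, and a nonzero polynomial over a field cannot vanish on a product of infinite sets. So $D$ is nowhere dense, and $o(a/B)$ is meager in $o(a/A)$.

**Step 5: the rank.** By induction on $d=\operatorname{trdeg}(a/A)$, for all $a$ and $A$, we show $\mathcal NM(a/A)=d$.

*Upper bound.* If $\mathcal NM(a/A)\ge d+1$, there is a finite $B\supseteq A$ with $a$ nm-dependent on $B$ over $A$ and $\mathcal NM(a/B)\ge d$. By Step 3, $\operatorname{trdeg}(a/B)<d$. This is impossible if $d=0$. If $d>0$, it contradicts the induction hypothesis, which says $\mathcal NM(a/B)=\operatorname{trdeg}(a/B)<d$.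

*Lower bound.* If $d\ge1$, let $a_i$ be an entry of $a$ transcendental over $k(A)$, and $B=A\cup\{a_i\}$. Then $\operatorname{trdeg}(a/B)=d-1$, so $a$ is nm-dependent on $B$ over $A$ by Step 4, and $\mathcal NM(a/B)=d-1$ by induction. Hence $\mathcal NM(a/A)\ge d$.

This proves Theorem A. $\square$

## The Heisenberg group over $K$

We prove Theorem B. Let $H=UT_3(K)$ be the group of upper unitriangular $3\times3$ matrices, identified with $K^3$ by its three entries above the diagonal, with the product topology. It is a Polish group. The group $G$ acts on it entry by entry: continuously, faithfully, and by automorphisms, since multiplication and inversion are given by polynomials over the prime field. For a finite set or tuple $A$ from $H$, let $A^*$ be the finite set or tuple of all its entries.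

**Step 1: reduce to $K$.** We have $G_A=G_{A^*}$. So $o(a/A)\cong G_A/G_{Aa}$ is the same space as $o(a^*/A^*)$, and this identification takes $o(a/B)$ to $o(a^*/B^*)$. Thus nm-independence in $H$ is nm-independence of entries in $K$.

**Step 2: small.** Orbits on $H^r$ are orbits on $K^{3r}$, so Theorem A(1) applies.

**Step 3: rank.** We claim $\mathcal NM(a/A)=\operatorname{trdeg}(a^*/A^*)<\omega$, by the induction of Step 5 in the proof of Theorem A. The upper bound is unchanged: nm-dependence of $a$ on $B$ over $A$ means $\operatorname{trdeg}(a^*/B^*)<\operatorname{trdeg}(a^*/A^*)$. For the lower bound, the enlarged set must consist of elements of $H$: if $x$ is an entry of $a^*$ transcendental over $k(A^*)$, take $B=A\cup\{(x,0,0)\}$; then $\operatorname{trdeg}(a^*/B^*)=\operatorname{trdeg}(a^*/A^*)-1$. So $(H,G)$ is nm-stable. For $h\in H$ we have $\mathcal NM(h/\emptyset)\le3$, with equality for $h=(t_1,t_2,t_3)$. The rank of $H$ is $3$.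

**Step 4: not abelian-by-countable.** Let $A\trianglelefteq H$ be abelian of countable index. Its closure $\bar A$ is an abelian closed subgroup of countable index. Countably many cosets of $\bar A$ cover $H$, so $\bar A$ is non-meager by the Baire theorem; being closed, it has nonempty interior, and being a subgroup, it is open. So for some $n$ it contains all unitriangular matrices whose off-diagonal entries lie in $N_n$. Let $0\ne x\in N_n$. Then $1+xE_{12}$ and $1+xE_{23}$ lie in $\bar A$, and
$$(1+xE_{12})(1+xE_{23})=1+xE_{12}+xE_{23}+x^2E_{13},\qquad(1+xE_{23})(1+xE_{12})=1+xE_{12}+xE_{23}.$$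
These differ because $x^2\ne0$, so $\bar A$ is not abelian, a contradiction. This proves Theorem B, and the answer to Question 4.33 is negative. $\square$

## All linear algebraic groups over $k$

We prove Theorem C. Embed $\mathbb G$ as a Zariski closed subset of an affine space $\mathbb A^q$ over $k$, using the matrix entries and $1/\det$ as coordinates. Then $H=\mathbb G(K)$ is closed in $K^q$, with group operations polynomial over $k$. So it is a Polish group on which $G$ acts continuously by automorphisms. As before, write $a^*$ for coordinates; again $G_A=G_{A^*}$, nm-independence is that of the coordinates, and there are countably many orbits on each $H^r$. Two points need a new argument, faithfulness and the lower bound for the rank. In $UT_3$ we could use $(x,0,0)$ to name an arbitrary $x\in K$. The following claim replaces that.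

**Lemma 6.** For every $x\in K\setminus k$ there is $b\in H$ with $x\in k(b^*)$ and $b^*$ algebraic over $k(x)$.

*Proof.* As $\dim\mathbb G\ge1$, there is an irreducible closed curve $C\subseteq\mathbb G$ over $k$. Some coordinate function $f$ is non-constant on $C$, as otherwise $C$ would be a point. Since $k$ is algebraically closed, $f$ is transcendental over $k$, and since $\dim C=1$, the function field $k(C)$ is algebraic over $k(f)$. Now $x\notin k$ is transcendental over $k$, so $f\mapsto x$ defines an embedding $k(f)\to K$ over $k$. As $K$ is algebraically closed, it extends to an embedding $k(C)\to K$. Restricted to the coordinate ring $k[C]$, this is a point $b\in C(K)\subseteq H$ with $f(b)=x$. So $x$ is a coordinate of $b$, and the coordinates of $b$, being images of elements of $k(C)$, are algebraic over $k(x)$. $\square$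

**Step 1: faithfulness.** If $g\in G$ fixes $H$ pointwise, then by Lemma 6 it fixes every $x\in K\setminus k$. It also fixes $k$, so $g=1$. Thus $(H,G)$ is a small Polish $G$-group.

**Step 2: rank.** We claim $\mathcal NM(a/A)=\operatorname{trdeg}(a^*/A^*)$, by the same induction. The upper bound is as before. For the lower bound, let $x$ be a coordinate of $a^*$ transcendental over $k(A^*)$; then $x\notin k$. Take $b$ from Lemma 6 and $B=A\cup\{b\}$. The field $k(B^*)$ contains $k(A^*,x)$ and is algebraic over it, so
$$\operatorname{trdeg}(a^*/B^*)=\operatorname{trdeg}(a^*/A^*x)=\operatorname{trdeg}(a^*/A^*)-1 .$$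
Then $a$ is nm-dependent on $B$ over $A$, and the induction goes through. So $H$ is nm-stable. For $h\in H$, $\mathcal NM(h/\emptyset)=\operatorname{trdeg}(k(h^*)/k)\le\dim\mathbb G$, since $h$ is a point of $\mathbb G$. Equality is attained: $K$ is algebraically closed and contains $t_1,t_2,\dots$, algebraically independent over $k$, so the function field $k(\mathbb G^\circ)$ embeds in $K$ over $k$. This gives a $K$-point of $\mathbb G^\circ$ generic over $k$, whose coordinates have transcendence degree $\dim\mathbb G$. The rank of $H$ is $\dim\mathbb G$.

**Step 3: express the three properties by identities.** A group is abelian iff it satisfies $[x_1,x_2]=1$. It is nilpotent of class $\le c$ iff it satisfies the iterated commutator identity $[\dots[[x_1,x_2],x_3],\dots,x_{c+1}]=1$. It is solvable of derived length $\le\ell$ iff it satisfies $\delta_\ell=1$, where $\delta_0=x_1$ and $\delta_{i+1}$ is the commutator of two copies of $\delta_i$ in disjoint variables. Let $w(x_1,\dots,x_r)$ be one of these words. On $\mathbb G^\circ$ it is a regular map over $k$. Since $k$ is algebraically closed, the map is trivial on $k$-points iff it is trivial as a map of varieties,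 iff it is trivial on $K$-points. So $\mathbb G^\circ$ is abelian, nilpotent or solvable iff $\mathbb G^\circ(K)$ is.

**Step 4: if $\mathbb G^\circ$ has the property, $H$ has it by-countable.** The components of $\mathbb G$ are cosets $g_i\mathbb G^\circ$ with $g_i\in\mathbb G(k)$, finitely many. So $\mathbb G^\circ(K)$ is a normal subgroup of finite index in $H$, and by Step 3 it is abelian (nilpotent, solvable).

**Step 5: for the converse, pass to the Zariski closure.** Let $N\trianglelefteq H$ be abelian (nilpotent, solvable) of countable index, and let $w$ be a corresponding identity satisfied by $N$. Let $M$ be the Zariski closure of $N$ in $H=\mathbb G(K)$. Then $M$ is a closed subgroup with the same property (Borel, *Linear Algebraic Groups*, §2.4). Here is the argument. Translations and inversion are Zariski homeomorphisms. For $y\in N$, $yN=N$ gives $yM=M$; so $Nz\subseteq M$ for every $z\in M$, and taking closures, $Mz\subseteq M$. Also $M^{-1}=M$. For the identity, suppose $w=1$ on $M^i\times N^{r-i}$. Fix all arguments except the $(i+1)$-st; the set of values in $H$ of that argument for which $w=1$ is Zariski closed and contains $N$, so it contains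 $M$. Hence $w=1$ on $M^{i+1}\times N^{r-i-1}$, and after $r$ rounds, on $M^r$.

**Step 6: an irreducible variety over $K$ is not a countable union of proper closed subsets.** Let $Y$ be an irreducible affine variety over $K$, of dimension $d$, and let $Z_1,Z_2,\dots$ be proper closed subsets. By Noether normalization there is a finite surjective morphism $Y\to\mathbb A^d$. The image of $Z_i$ is closed of dimension less than $d$, so it lies in the zero set of a nonzero polynomial $f_i\in K[X_1,\dots,X_d]$. It suffices to find a point of $K^d$ where no $f_i$ vanishes. This is clear for $d=0$. For $d\ge1$, write $f_i$ as a polynomial in $X_2,\dots,X_d$ with coefficients in $K[X_1]$. For only finitely many $c\in K$ does $f_i(c,X_2,\dots,X_d)$ vanish identically. As $K$ is uncountable, some $c$ avoids all these values for all $i$, and induction on $d$ finishes.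

**Step 7: conclude.** Since $N\subseteq M$ has countable index in $H$, countably many cosets of $M$ cover $\mathbb G^\circ(K)$. These cosets are Zariski closed, and $\mathbb G^\circ$ remains irreducible over $K$ because $k$ is algebraically closed. By Step 6 some coset $gM$ contains $\mathbb G^\circ(K)$. As $1\in gM$, we get $gM=M$. So $\mathbb G^\circ(K)\subseteq M$ satisfies $w$, and by Step 3 $\mathbb G^\circ$ is abelian (nilpotent, solvable).

**Step 8: the two examples.** The group $K\rtimes K^\times$, with $(x,y)(x',y')=(x+yx',yy')$, is $\mathbb G(K)$ for $\mathbb G=\mathbb G_a\rtimes\mathbb G_m$, which is connected of dimension $2$. It is solvable, since commutators have second coordinate $1$ and the elements $(x,1)$ commute. It is not nilpotent: for $u=(0,y)$,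
$$u\,(x,1)\,u^{-1}\,(x,1)^{-1}=((y-1)x,1),$$
and with $y\in k\setminus\{0,1\}$ and $x\ne0$, repeating this never reaches the identity. So $K\rtimes K^\times$ has rank $2$ and is not nilpotent-by-countable.

The group $PGL_2$ is a connected linear algebraic group of dimension $3$. As $K$ is algebraically closed, every determinant is a square in $K$, so every class in $PGL_2(K)$ has a representative of determinant $1$ and $PGL_2(K)=PSL_2(K)$. This group is abstractly simple, by the classical simplicity theorem for $PSL_2$ over an infinite field. The same theorem over $k$ shows that $PGL_2(k)=PSL_2(k)$ is simple and non-abelian, so $PGL_2$ is not solvable. Hence $PGL_2(K)$ has rank $3$ and is not solvable-by-countable. This completes the proof of Theorem C. $\blacksquare$
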